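\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}


\title{Baire $\sigma$-algebras of products of separable spaces}

\begin{abstract}
For a topological space $Z$ let $\mathcal{Ba}(Z)$ be the $\sigma$-algebra generated by the continuous real functions on $Z$. We show in ZFC that $\mathcal{Ba}(X\times Y)$ can be strictly larger than $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ for separable Hausdorff spaces $X$ and $Y$, even when both are locally compact, first countable, zero-dimensional Moore spaces. In the positive direction, for a given Hausdorff space $Y$, equality holds for all $\sigma$-compact Hausdorff spaces $X$ if and only if every metrizable continuous image of $Y$ is separable.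
\end{abstract}

\section{The question and the answer}

All topological spaces are assumed to be Hausdorff, and products carry the product topology. The \emph{Baire $\sigma$-algebra} $\mathcal{Ba}(Z)$ of a space $Z$ is the smallest $\sigma$-algebra for which all continuous functions $Z\to\mathbb R$ are measurable. For $\sigma$-algebras $\mathcal A$ on $X$ and $\mathcal C$ on $Y$, the product $\mathcal A\otimes\mathcal C$ is the $\sigma$-algebra on $X\times Y$ generated by the rectangles $A\times C$ with $A\in\mathcal A$, $C\in\mathcal C$.

Since a continuous function of $x$ alone, or of $y$ alone, is continuous on $X\times Y$, we always have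
\[
\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)\subset\mathcal{Ba}(X\times Y).
\]
Equality means that every continuous function of the pair $(x,y)$ can be computed, by a Borel rule, from the values of countably many continuous functions of $x$ and countably many continuous functions of $y$ (see Lemma~\ref{lem:read}). If $X$ and $Y$ are compact, equality is clear: by the Stone--Weierstrass theorem a continuous function on $X\times Y$ is a uniform limit of finite sums $\sum_i u_i(x)v_i(y)$ with $u_i$, $v_i$ continuous. The following is known.
\begin{itemize}
\item[(i)] Equality holds in each of these cases: $X$, $Y$ and $X\times Y$ are Lindel\"of (for example, each of $X$ and $Y$ is compact or separable metric); $X$ or $Y$ is a separable metric space; $X$ is $\sigma$-compact and locally compact, and $Y$ is separable.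
\item[(ii)] Equality may fail if $X$ is discrete and $Y$ is a separable compact space.
\end{itemize}
The question, posed in \cite{source}, is whether
\[
\mathcal{Ba}(X\times Y)=\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)\quad\text{for all separable Hausdorff spaces } X \text{ and } Y.
\]

There are reasons to guess that it is so. A continuous function on a product of separable spaces is determined by its values on a countable dense set $D_X\times D_Y$. Uncountable families of pairwise disjoint nonempty open sets, which an uncountable discrete factor has, are absent. Counting gives no obstruction either: a separable space has at most $\mathfrak c=2^{\aleph_0}$ continuous real functions, hence at most $\mathfrak c$ Baire sets, and this applies to $X\times Y$ as well. Nevertheless the answer is no.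

\begin{theorem}\label{thm:main}
There are separable, locally compact, first countable, zero-dimensional (hence Tychonoff) Hausdorff Moore spaces $X$, $Y$ and a clopen set $W\subset X\times Y$ with $W\notin\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$. Consequently $\mathcal{Ba}(X\times Y)\ne\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$. One may even take $X=Y$.
\end{theorem}

The consequence is immediate, since the indicator function $1_W$ is continuous and so $W\in\mathcal{Ba}(X\times Y)$. The theorem is proved in ZFC, without additional axioms. The second result says exactly what is needed of $Y$ when the other factor is $\sigma$-compact. A space is \emph{ccc} if it has no uncountable family of pairwise disjoint nonempty open sets.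

\begin{theorem}\label{thm:pos}
For a Hausdorff space $Y$ the following are equivalent:
\begin{itemize}
\item[(a)] every metrizable continuous image of $Y$ is separable;
\item[(b)] $\mathcal{Ba}(X\times Y)=\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ for every $\sigma$-compact Hausdorff space $X$;
\item[(c)] $\mathcal{Ba}(X\times Y)=\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ for the compact space $X=\{0,1\}^{\omega_1}$.
\end{itemize}
Condition \textup{(a)} holds, for example, if $Y$ is separable, Lindel\"of, or ccc.
\end{theorem}

In particular, local compactness is superfluous in the third case of (i). By Theorem~\ref{thm:main}, $\sigma$-compactness there cannot be replaced by separability, even for locally compact spaces.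

Sections~\ref{sec:read}--\ref{sec:rec} prove Theorem~\ref{thm:main}; Section~\ref{sec:pos}, independent of them, proves Theorem~\ref{thm:pos}.

\section{Membership in the product $\sigma$-algebra}\label{sec:read}

Let $E=\mathbb R^\omega$, with the complete compatible metric $d(u,v)=\sum_n 2^{-n}\min(1,|u_n-v_n|)$.

\begin{lemma}\label{lem:read}
Every $W\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ has the form
\[
W=\{(p,q)\in X\times Y:(h(p),g(q))\in G\}
\]
with $h:X\to E$ and $g:Y\to E$ continuous and $G\subset E\times E$ Borel. Conversely, every set of this form belongs to $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$.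
\end{lemma}

\begin{proof}
Consider first one space $X$ and the family of sets $h^{-1}(H)$ with $h:X\to E$ continuous and $H\subset E$ Borel. It is closed under complements. It is closed under countable unions: given $h_n^{-1}(H_n)$, $n\in\omega$, combine the $h_n$ into one continuous map $(h_n)_n:X\to E^\omega\cong E$; then $\bigcup_n h_n^{-1}(H_n)$ is the preimage of the Borel set $\{(e_n)_n: e_n\in H_n\text{ for some }n\}$. So the family is a $\sigma$-algebra. It is contained in $\mathcal{Ba}(X)$, because a map into $E$ with Baire measurable coordinates is Baire measurable, and every continuous real function is measurable for it. Hence it equals $\mathcal{Ba}(X)$.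

By the same combination of maps in both variables, the sets $(h\times g)^{-1}(G)$ with $h:X\to E$, $g:Y\to E$ continuous and $G\subset E\times E$ Borel form a $\sigma$-algebra on $X\times Y$. By the first paragraph, every rectangle with factors in $\mathcal{Ba}(X)$ and $\mathcal{Ba}(Y)$ has the form $h^{-1}(H)\times g^{-1}(H')=(h\times g)^{-1}(H\times H')$, so it belongs to this $\sigma$-algebra. Therefore the $\sigma$-algebra contains $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$. The converse holds because the Borel sets of $E\times E$ are generated by the rectangles $H\times H'$ with $H$, $H'$ Borel, as $E$ is second countable.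
\end{proof}

If $X$ and $Y$ have a common countable dense subset $D$, then $h$ and $g$ are determined by $h|_D$ and $g|_D$, so only $\mathfrak c$ triples $(h|_D,g|_D,G)$ matter. This suggests a diagonal argument in $\mathfrak c$ steps: give $X$ and $Y$ a supply of $\mathfrak c$ limit points, and for each triple $(h,g,G)$ pick a new pair $(x,y)$ of limit points and declare
\[
(x,y)\in W\iff (h(x),g(y))\notin G .
\]
Two difficulties stand in the way.
\begin{itemize}
\item We want $W$ to be clopen, so it is determined by its trace on the countable set $D\times D$. We fix this trace before the first decision. The decision about $(x,y)$ must therefore be made by choosing \emph{which sequences in $D$ converge to $x$ and to $y$}.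
\item The values $h(x)$ and $g(y)$ are then limits along the chosen sequences, so they may change with the decision.
\end{itemize}
Section~\ref{sec:switch} builds a set $D$ and a function on $D\times D$ that allow such decisions. Section~\ref{sec:detect} treats the second difficulty: a function $h$ on $D$ either can be made discontinuous by a suitable choice at a single point $x$ that is still free, or else cannot see the decision for almost all pairs $(x,y)$.

\section{The switch, and one pair of limit points}\label{sec:switch}

Let $2^\omega$ be the Cantor set, $2^k$ the set of $0$--$1$ sequences of length $k$, and $x|k$ the restriction of $x$ to its first $k$ digits. Let $*$ be a symbol outside $2^\omega$ and outside all $2^k$; so ``$*=y|k$'' and ``$*=y$'' are false for every $y\in2^\omega$. Put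
\[
D=\{(k,s,w): k\in\omega,\ s\in2^k,\ w\in2^k\cup\{*\}\}.
\]
This is a countable set. In $m=(k,s,w)$ we call $k$ the \emph{level}, $s$ the \emph{address} and $w$ the \emph{tag}. The sequences converging to a point $x$ will have addresses $x|k$. The tag is a guess at a point of the other factor: we say that $m$ \emph{guesses} $y\in2^\omega$ if $w=y|k$. The tag $*$ is the refusal to guess. Define $f:D\times D\to\{0,1\}$: for $m=(k,s,w)$ and $n=(l,t,z)$,
\begin{equation}\label{eq:f}
f(m,n)=1\iff
\begin{cases} w=t|k & \text{if } k\le l,\\ z=s|l & \text{if } k>l.\end{cases}
\end{equation}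
Thus \emph{the tag of the element of lower level is compared with the address of the element of higher level}. The reason is this: when $n$ is fixed, of level $l$, and $m$ runs through a sequence converging to $x$, the level of $m$ eventually exceeds $l$. From then on $f(m,n)$ depends only on the first $l$ digits of the address of $m$, which are $x|l$, and not on the tag of $m$. The same happens with $m$ and $n$ exchanged.

\medskip
\textbf{One pair.} Fix $x,y\in2^\omega$. Consider, in the first copy of $D$, the sequences
\[
a_k=(k,x|k,*),\qquad b_k=(k,x|k,y|k),
\]
and, in the second copy, $a'_l=(l,y|l,*)$ and $b'_l=(l,y|l,x|l)$. From \eqref{eq:f},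
\[
f(a_k,a'_l)=0,\qquad f(b_k,b'_l)=1,
\]
\[
f(a_k,b'_l)=1\iff k>l,\qquad f(b_k,a'_l)=1\iff k\le l .
\]
So if $a_k\to x$ and $a'_l\to y$, then $f$ extends to $(x,y)$ with value $0$; if $b_k\to x$ and $b'_l\to y$, it extends with value $1$. In the two mixed cases there is no double limit. We have a switch: the function $f$ on $D\times D$ is fixed, and the value at $(x,y)$ is set by the choice of sequences, provided that the choices at $x$ and at $y$ agree.

\medskip
\textbf{Who sees the switch?} A function $h$ on $D$ sees it if $h$ has different limits along $(a_k)$ and $(b_k)$. Here are three real-valued examples.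
\begin{itemize}
\item $h_1(k,s,w)=\sum_{i<k}s(i)2^{-i-1}$ has the same limit along both sequences. It does not see the switch.
\item $h_2(k,s,w)=1$ if $w=*$, and $0$ otherwise, sees the switch at every pair $(x,y)$. But we can get rid of $h_2$. Let $u_k=(0,\dots,0,1)\in 2^k$ for $k\ge1$, and $c_k=(k,x|k,u_k)$. For each $y\in2^\omega$ we have $u_k=y|k$ for at most one $k$, so for the purposes of $f$ the sequence $(c_k)$ is as good as $(a_k)$: both say that $x$ has no partner. Let the sequence with terms $a_k$ for even $k$ and $c_k$ for odd $k$ converge to $x$. Then $h_2$ has no continuous extension to $x$.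
\item $h_3(k,s,w)=1$ if $w=y_0|k$, and $0$ otherwise, for a fixed $y_0\in2^\omega$, cannot be eliminated in this way: its limit is $0$ along every sequence at $x$ that guesses each point of $2^\omega$ only finitely often. But it sees the switch at $(x,y)$ only for $y=y_0$, and we can choose another $y$.
\end{itemize}
Lemma~\ref{lem:blind} shows that these examples are typical: for given $x$, either $h$ can be eliminated at $x$ as $h_2$ was, or $h$ sees the switch at $(x,y)$ for at most countably many $y$.

\section{The spaces and the clopen set}\label{sec:spaces}

The sequence built against $h_2$ shows that the sequences at $x$ must be allowed more freedom than $(a_k)$ and $(b_k)$. All that $f$ requires is that each $y$ be guessed either by almost all terms (if $y$ is the partner of $x$) or by only finitely many (if it is not).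

\begin{definition}\label{def:seq}
Let $x\in2^\omega$ and $\xi\in2^\omega\cup\{*\}$. An \emph{$(x,\xi)$-sequence} is a sequence of elements $m_i=(k_i,x|k_i,w_i)$ of $D$ with $k_0<k_1<\cdots$ such that for every $y\in2^\omega$, for all but finitely many $i$,
\[
w_i=y|k_i\iff y=\xi .
\]
\end{definition}

For $\xi=*$ the condition says that each $y\in 2^\omega$ is guessed only finitely often. Clearly $((k,x|k,*))_k$ is an $(x,*)$-sequence. The sequence $((k,x|k,y|k))_k$ is an $(x,y)$-sequence, since $y'|k\ne y|k$ for all large $k$ if $y'\ne y$. The terms of an $(x,\xi)$-sequence are distinct, and we also write $P$ for the set of terms of a sequence $P$.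

\begin{definition}\label{def:adm}
An \emph{admissible system} consists of functions $\xi,\eta:2^\omega\to2^\omega\cup\{*\}$ with
\begin{equation}\label{eq:match}
\xi(x)=y\iff\eta(y)=x\qquad(x,y\in2^\omega),
\end{equation}
an $(x,\xi(x))$-sequence $P_x$ for each $x\in2^\omega$, and a $(y,\eta(y))$-sequence $Q_y$ for each $y\in2^\omega$.
\end{definition}

Given such a system, let $X=D\sqcup2^\omega$. Points of $D$ are isolated, and basic neighborhoods of $x\in2^\omega$ are
\[
B_N(x)=\{x\}\cup\{(k,s,w)\in P_x:k\ge N\},\qquad N\in\omega .
\]
Define $Y=D\sqcup2^\omega$ in the same way from the sequences $Q_y$; its basic neighborhoods are also written $B_N(y)$. So $P_x$ converges to $x$ in $X$, and $Q_y$ to $y$ in $Y$. We recall that a \emph{development} of a space is a sequence of open covers $\mathcal G_N$ such that for every point $p$ and every open set $O\ni p$ there is $N$ such that each member of $\mathcal G_N$ containing $p$ lies in $O$, and that a \emph{Moore space} is a regular Hausdorff space with a development. \emph{Zero-dimensional} means having a base of clopen sets.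

\begin{lemma}\label{lem:spaces}
$X$ and $Y$ are separable, locally compact, first countable, zero-dimensional Hausdorff Moore spaces.
\end{lemma}

\begin{proof}
It suffices to consider $X$. Let $x\ne x'$ in $2^\omega$, say $x|N\ne x'|N$. An element of $P_x\cap P_{x'}$ of level $k$ has address $x|k=x'|k$, so $k<N$. Hence $B_N(x)\cap B_N(x')=\emptyset$. Points of $D$ are isolated, and an element of $D$ of level $k$ is not in $B_{k+1}(x)$. So $X$ is Hausdorff.

Each $B_N(x)$ is a convergent sequence with its limit, hence compact. It is open by definition and closed because $X$ is Hausdorff. The sets $\{m\}$, $m\in D$, are clopen and compact as well. So $X$ is locally compact, first countable and zero-dimensional, hence regular. The countable set $D$ is dense, since every $P_x$ is infinite.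

For a development take $\mathcal G_N=\{\{m\}:m\in D\}\cup\{B_N(x):x\in2^\omega\}$. The only member of $\mathcal G_N$ containing $x\in2^\omega$ is $B_N(x)$. If $m\in D$ has level $k$ and $N>k$, then the only member of $\mathcal G_N$ containing $m$ is $\{m\}$.
\end{proof}

\begin{proposition}\label{prop:W}
There is a clopen set $W\subset X\times Y$ such that for all $x,y\in2^\omega$: $(x,y)\in W\iff\xi(x)=y$.
\end{proposition}

\begin{proof}
Define $F:X\times Y\to\{0,1\}$ by $F=f$ on $D\times D$ and, for $x,y\in2^\omega$ and $m=(k,s,w)$, $n=(l,t,z)$ in $D$,
\[
F(x,n)=1\iff z=x|l,\qquad F(m,y)=1\iff w=y|k,\qquad F(x,y)=1\iff\xi(x)=y .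
\]
We show that $F$ is locally constant; then $W=\{F=1\}$ is as required.

\emph{At $(m,n)\in D\times D$:} this point is isolated.

\emph{At $(x,n)$, $n=(l,t,z)$:} for $m=(k,x|k,w)\in P_x$ with $k>l$, the second line of \eqref{eq:f} gives $f(m,n)=1\iff z=x|l\iff F(x,n)=1$. So $F$ is constant on $B_{l+1}(x)\times\{n\}$.

\emph{At $(m,y)$, $m=(k,s,w)$:} for $n=(l,y|l,z)\in Q_y$ with $l\ge k$, the first line of \eqref{eq:f} gives $f(m,n)=1\iff w=y|k\iff F(m,y)=1$. So $F$ is constant on $\{m\}\times B_k(y)$.

\emph{At $(x,y)\in2^\omega\times2^\omega$:} by Definition~\ref{def:seq}, applied to $P_x$ and the point $y$ and to $Q_y$ and the point $x$, there is $N$ such that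
\begin{align*}
w=y|k&\iff\xi(x)=y &&\text{for all }(k,x|k,w)\in P_x\text{ with }k\ge N,\\
z=x|l&\iff\eta(y)=x &&\text{for all }(l,y|l,z)\in Q_y\text{ with }l\ge N.
\end{align*}
Take such $m=(k,x|k,w)$ and $n=(l,y|l,z)$. By \eqref{eq:match}, both right-hand sides say $F(x,y)=1$. Now $F(m,y)=1\iff w=y|k$ and $F(x,n)=1\iff z=x|l$, so $F(m,y)=F(x,n)=F(x,y)$. If $k\le l$, then $f(m,n)=1\iff w=y|k$; if $k>l$, then $f(m,n)=1\iff z=x|l$. In either case $f(m,n)=F(x,y)$. So $F$ is constant on $B_N(x)\times B_N(y)$.
\end{proof}

Condition \eqref{eq:match} was used only at the pairs $(x,y)$; the mixed cases in Section~\ref{sec:switch} show what goes wrong without it. On pairs of limit points, $W$ is the graph of the partial function given by $\xi$ on $\{x:\xi(x)\ne*\}$, and this can be any partial injection from $2^\omega$ to $2^\omega$. It remains to choose the system.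

\section{What a function on $D$ can detect}\label{sec:detect}

Let $h:D\to E$. We say that $h$ \emph{converges along} a sequence $(m_i)$ in $D$ if $(h(m_i))$ converges in $E$. If $h$ fails to converge along some $(x,*)$-sequence, then taking it for $P_x$ prevents $h$ from extending continuously to $X$. The next lemma describes the other alternative. The idea is that infinitely many guesses $y_i$, each of which $h$ distinguishes from no guess at all, can be spliced into one sequence that guesses each point only finitely often. (The tags $u_k$ used against $h_2$ are of this kind.)

\begin{lemma}\label{lem:blind}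
Let $h:D\to E$ and $x\in2^\omega$, and suppose that $h$ converges along every $(x,*)$-sequence. Then all these limits are equal. If $r$ denotes the common limit, then $h(k,x|k,y|k)\to r$ as $k\to\infty$ for all but countably many $y\in2^\omega$.
\end{lemma}

\begin{proof}
Given two $(x,*)$-sequences, pick terms alternately from the first and the second, with strictly increasing levels. Each $y\in2^\omega$ is still guessed only finitely often, so this is an $(x,*)$-sequence. Since $h$ converges along it, the two limits agree.

Suppose that $h(k,x|k,y|k)\not\to r$ for uncountably many $y$. Then for some $\varepsilon>0$ there are infinitely many $y$ such that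
\begin{equation}\label{eq:far}
d\big(h(k,x|k,y|k),r\big)\ge\varepsilon\quad\text{for infinitely many } k .
\end{equation}
By compactness of $2^\omega$, there are points $y_0,y_1,\dots$ satisfying \eqref{eq:far} and converging to some $z\in2^\omega$, with $y_i\ne z$ for all $i$. As each $y_i$ satisfies \eqref{eq:far} and $y_i|k\ne z|k$ for all large $k$, we can choose $k_0<k_1<\cdots$ with
\[
y_i|k_i\ne z|k_i\quad\text{and}\quad d\big(h(k_i,x|k_i,y_i|k_i),r\big)\ge\varepsilon .
\]
We claim that $\big((k_i,x|k_i,y_i|k_i)\big)_i$ is an $(x,*)$-sequence. The point $z$ is never guessed. If $y\ne z$, choose $j$ with $y|j\ne z|j$; for all large $i$ we have $k_i\ge j$ and $y_i|j=z|j\ne y|j$, so $y_i|k_i\ne y|k_i$. This proves the claim. But $h$ does not converge to $r$ along this $(x,*)$-sequence, a contradiction.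
\end{proof}

In the recursion we shall need a pair $(x,y)$ at which neither $h$ nor, with the roles of the coordinates exchanged, $g$ sees the switch. Knowing that for each $x$ only countably many $y$ are bad for $h$, and for each $y$ only countably many $x$ are bad for $g$, is not enough. Indeed, suppose $\mathfrak c=\aleph_1$ and let $\preceq$ be a well-ordering of $2^\omega$ of type $\omega_1$. Then $\{(x,y):y\preceq x\}$ has countable sections at every $x$, and $\{(x,y):x\preceq y\}$ has countable sections at every $y$, but together they cover $2^\omega\times 2^\omega$. What saves us is that the relevant sets are Borel, so that we can use measure. Let $\lambda$ be the coin-tossing measure on $2^\omega$. We use the perfect set theorem: an uncountable Borel subset of a Polish space contains a copy of the Cantor set. In particular, \emph{a Borel subset of $2^\omega$ with fewer than $\mathfrak c$ points is countable}, hence $\lambda$-null.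

For $h:D\to E$ let $\Omega(h)$ be the set of $(x,y)\in2^\omega\times2^\omega$ such that the sequences
\[
\big(h(k,x|k,*)\big)_k\quad\text{and}\quad\big(h(k,x|k,y|k)\big)_k
\]
both converge, to the same limit. This limit depends only on $x$ and is denoted by $\bar h(x)$.

\begin{lemma}\label{lem:measure}
The set $\Omega(h)$ is Borel. If $U\subset2^\omega$ has fewer than $\mathfrak c$ points and $h$ converges along every $(x,*)$-sequence for every $x\in2^\omega\setminus U$, then $\lambda^2(\Omega(h))=1$.
\end{lemma}

\begin{proof}
As $d$ is complete, $(x,y)\in\Omega(h)$ if and only if $(h(k,x|k,*))_k$ is a Cauchy sequence and $d(h(k,x|k,*),h(k,x|k,y|k))\to0$. For fixed $k$, the functions $x\mapsto h(k,x|k,*)$ and $(x,y)\mapsto h(k,x|k,y|k)$ are locally constant. So $\Omega(h)$ is obtained from clopen sets by countable unions and intersections, and is Borel.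

Let $x\notin U$. Since $((k,x|k,*))_k$ is an $(x,*)$-sequence, Lemma~\ref{lem:blind} shows that the section $\Omega(h)_x=\{y:(x,y)\in\Omega(h)\}$ contains all but countably many $y$; so $\lambda(\Omega(h)_x)=1$. Hence $\{x:\lambda(\Omega(h)_x)<1\}$, a Borel set by Fubini's theorem, is contained in $U$. So it has fewer than $\mathfrak c$ points and is $\lambda$-null. By Fubini's theorem again, $\lambda^2(\Omega(h))=1$.
\end{proof}

\section{The recursion and the proof of Theorem~\ref{thm:main}}\label{sec:rec}

We now construct an admissible system by recursion. Each stage defeats one triple $(h,g,G)$. If possible, we choose a sequence that prevents $h$ or $g$ from having a continuous extension. Otherwise Lemma~\ref{lem:measure} yields a pair $(x,y)$ at which neither $h$ nor $g$ sees the switch, and we set the switch against $G$.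

There are $\mathfrak c^{\aleph_0}=\mathfrak c$ functions $D\to E$, and $\mathfrak c$ Borel subsets of $E\times E$. Let $(h_\alpha,g_\alpha,G_\alpha)$, $\alpha<\mathfrak c$, enumerate all triples consisting of two functions $h,g:D\to E$ and a Borel set $G\subset E\times E$. Along stages $\alpha<\mathfrak c$ we define $\xi(x)$, $P_x$ for $x$ in a growing set $U\subset2^\omega$, and $\eta(y)$, $Q_y$ for $y$ in a growing set $V\subset2^\omega$. Each $P_x$ will be an $(x,\xi(x))$-sequence and each $Q_y$ a $(y,\eta(y))$-sequence. Each stage adds at most one point to $U$ and at most one to $V$, so before stage $\alpha$ both sets have fewer than $\mathfrak c$ points. We maintain the following invariant: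
\begin{equation}\label{eq:inv}
\begin{aligned}
&\text{if }x\in U\text{ and }\xi(x)=y\ne*,\text{ then }y\in V\text{ and }\eta(y)=x;\\
&\text{if }y\in V\text{ and }\eta(y)=x\ne*,\text{ then }x\in U\text{ and }\xi(x)=y.
\end{aligned}
\end{equation}

\textbf{Stage $\alpha$.} Write $h,g,G$ for $h_\alpha,g_\alpha,G_\alpha$, and $U,V$ for the sets of points added at earlier stages.

\emph{Case 1: there are $x\in2^\omega\setminus U$ and an $(x,*)$-sequence $P$ along which $h$ does not converge.} Choose such $x$ and $P$; put $x$ into $U$, with $\xi(x)=*$ and $P_x=P$.

\emph{Case 2: Case 1 fails, but there are $y\in2^\omega\setminus V$ and a $(y,*)$-sequence $Q$ along which $g$ does not converge.} Choose such $y$ and $Q$; put $y$ into $V$, with $\eta(y)=*$ and $Q_y=Q$.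

\emph{Case 3: neither Case 1 nor Case 2 occurs.} Then $h$ and $U$ satisfy the assumption of Lemma~\ref{lem:measure}, and so do $g$ and $V$. As exchanging the coordinates preserves $\lambda^2$, the Borel set
\[
\Omega=\{(x,y):(x,y)\in\Omega(h)\text{ and }(y,x)\in\Omega(g)\}
\]
has $\lambda^2(\Omega)=1$. The Borel set $\{x:\lambda(\Omega_x)=1\}$ has measure $1$, so it is uncountable and has $\mathfrak c$ points; choose $x\notin U$ in it. The Borel set $\Omega_x$ has measure $1$, so it also has $\mathfrak c$ points; choose $y\in\Omega_x\setminus V$. Put $x$ into $U$ and $y$ into $V$, as follows.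
\begin{itemize}
\item If $(\bar h(x),\bar g(y))\notin G$, turn the switch on: $\xi(x)=y$, $\eta(y)=x$,
\[
P_x=\big((k,x|k,y|k)\big)_k,\qquad Q_y=\big((k,y|k,x|k)\big)_k .
\]
\item If $(\bar h(x),\bar g(y))\in G$, leave the switch off: $\xi(x)=\eta(y)=*$,
\[
P_x=\big((k,x|k,*)\big)_k,\qquad Q_y=\big((k,y|k,*)\big)_k .
\]
\end{itemize}
Because $(x,y)\in\Omega(h)$ and $(y,x)\in\Omega(g)$, \emph{in both sub-cases}
\begin{equation}\label{eq:lim}
h\text{ converges to }\bar h(x)\text{ along }P_x,\qquad g\text{ converges to }\bar g(y)\text{ along }Q_y .
\end{equation}

The invariant \eqref{eq:inv} is preserved in each case: the new points were not in $U$ or $V$ before, respectively, the new values are $*$ or match each other, and the earlier assignments are unchanged. This completes stage $\alpha$.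

\textbf{End.} For $x$ never put into $U$, let $\xi(x)=*$ and $P_x=((k,x|k,*))_k$; for $y$ never put into $V$, let $\eta(y)=*$ and $Q_y=((k,y|k,*))_k$. By \eqref{eq:inv}, condition \eqref{eq:match} holds, so we have an admissible system.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$, $Y$ be the spaces defined from this system and $W$ the clopen set of Proposition~\ref{prop:W}. By Lemma~\ref{lem:spaces}, $X$ and $Y$ have the required topological properties.

Suppose that $W\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, and take continuous $h:X\to E$, $g:Y\to E$ and a Borel set $G$ as in Lemma~\ref{lem:read}. Let $\alpha$ be such that $(h|_D,g|_D,G)=(h_\alpha,g_\alpha,G_\alpha)$. For every $x\in2^\omega$ the sequence $P_x$ converges to $x$ in $X$, so $h_\alpha$ converges along $P_x$ to $h(x)$. Hence stage $\alpha$ was not in Case~1, where a sequence $P_x$ along which $h_\alpha$ does not converge was chosen. In the same way $g_\alpha$ converges along each $Q_y$ to $g(y)$, so stage $\alpha$ was not in Case~2. So it was in Case~3. For the points $x,y$ chosen there, \eqref{eq:lim} gives $h(x)=\bar h_\alpha(x)$ and $g(y)=\bar g_\alpha(y)$. By the choice of $\xi(x)$,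
\[
(x,y)\in W\iff\xi(x)=y\iff(h(x),g(y))\notin G\iff(x,y)\notin W,
\]
a contradiction.

It remains to obtain a single space. Let $Z=X\sqcup Y$ be the topological sum; it has all the listed properties, as they pass to the sum of two spaces. The set $W\subset X\times Y\subset Z\times Z$ is clopen in $Z\times Z$. The sets $A\subset Z$ with $A\cap X\in\mathcal{Ba}(X)$ form a $\sigma$-algebra for which every continuous function on $Z$ is measurable, so $A\cap X\in\mathcal{Ba}(X)$ for all $A\in\mathcal{Ba}(Z)$; likewise $C\cap Y\in\mathcal{Ba}(Y)$ for all $C\in\mathcal{Ba}(Z)$. Consequently the sets $S\subset Z\times Z$ with $S\cap(X\times Y)\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, which form a $\sigma$-algebra, include all rectangles $A\times C$ with $A,C\in\mathcal{Ba}(Z)$, and hence all members of $\mathcal{Ba}(Z)\otimes\mathcal{Ba}(Z)$. As $W=W\cap(X\times Y)$ is not in $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, it is not in $\mathcal{Ba}(Z)\otimes\mathcal{Ba}(Z)$. So the theorem also holds with $Z$ in place of both $X$ and $Y$.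
\end{proof}

\begin{remark}
Since $X$ and $Y$ are separable, Theorem~\ref{thm:pos} shows that neither of them can be $\sigma$-compact. This is easy to see directly: $2^\omega$ is an uncountable closed discrete subset of $X$, and a compact subset of $X$ contains only finitely many points of it; the same holds for $Y$. This closed discrete set also shows that $X$ and $Y$ are neither Lindel\"of nor separable metrizable, in accordance with (i).
\end{remark}

\section{$\sigma$-compact factors: proof of Theorem~\ref{thm:pos}}\label{sec:pos}

We begin with the simplest instance of (c)$\Rightarrow$(a). Let $Y=\omega_1$ with the discrete topology, $X=\{0,1\}^{\omega_1}$, and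
\[
W=\{(x,\alpha)\in X\times Y:x(\alpha)=1\}.
\]
This set is clopen. Its sections $W^\alpha=\{x:x(\alpha)=1\}$ together involve all coordinates. We shall see that the sections of a set in $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$ together involve only countably many, so $W$ is not in this $\sigma$-algebra. Here $X$ is separable: fix distinct points $c_\alpha\in2^\omega$ ($\alpha<\omega_1$); for each clopen $C\subset2^\omega$ the sequence $(1_C(c_\alpha))_\alpha$ is a point of $X$, and these countably many points are dense, since any finite set of the points $c_\alpha$ can be separated by a clopen set from any other finite set disjoint from it. So this example is of the kind in (ii), with the factors exchanged. In general, a nonseparable metrizable image of $Y$ contains an uncountable separated set, which takes the place of the discrete space $\omega_1$.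

\begin{lemma}\label{lem:sep}
A nonseparable metric space $(M,d)$ contains, for some $\varepsilon>0$, an uncountable set whose distinct points have distance at least $\varepsilon$.
\end{lemma}

\begin{proof}
For $n\ge1$ let $S_n\subset M$ be a maximal set whose distinct points have distance at least $1/n$. By maximality every point of $M$ is at distance less than $1/n$ from some point of $S_n$, so $\bigcup_nS_n$ is dense. Hence some $S_n$ is uncountable.
\end{proof}

A set $A\subset\{0,1\}^{\omega_1}$ \emph{depends only on the coordinates in} $T\subset\omega_1$ if any two points that agree on $T$ both belong to $A$ or both do not; a function does so if it takes equal values at any two such points.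

\begin{lemma}\label{lem:coord}
Let $X=\{0,1\}^{\omega_1}$ and let $Y$ be any space. If $W\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, then there is a countable set $T\subset\omega_1$ such that each section $W^y=\{x:(x,y)\in W\}$, $y\in Y$, depends only on the coordinates in $T$.
\end{lemma}

\begin{proof}
The continuous functions on $X$ depending on finitely many coordinates form an algebra that contains the constants and separates points. By the Stone--Weierstrass theorem every continuous function on $X$ is a uniform limit of a sequence of such functions, and so depends on countably many coordinates. The sets depending on countably many coordinates form a $\sigma$-algebra for which every continuous function is therefore measurable, so it contains $\mathcal{Ba}(X)$.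

A member of a generated $\sigma$-algebra lies in the $\sigma$-algebra generated by countably many of the generators, since the union of the $\sigma$-algebras generated by countable subfamilies is itself a $\sigma$-algebra. So there are $A_n\in\mathcal{Ba}(X)$ and $B_n\in\mathcal{Ba}(Y)$, $n\in\omega$, with $W\in\sigma(\{A_n\times B_n:n\in\omega\})$. Let $A_n$ depend only on coordinates in a countable set $T_n$, and put $T=\bigcup_nT_n$. Fix $y\in Y$. The sets $S\subset X\times Y$ whose section $S^y$ depends only on the coordinates in $T$ form a $\sigma$-algebra. It contains each $A_n\times B_n$, whose section at $y$ is $A_n$ or $\emptyset$, and therefore it contains $W$.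
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}]
We may assume that $X$ and $Y$ are nonempty.

\smallskip
\textbf{(a)$\Rightarrow$(b).} The idea is that a continuous function on $K\times Y$, with $K$ compact, is a continuous map from $Y$ to the metric space $C(K)$; its image is separable by (a), and this yields approximation by countably many pieces. Let $X=\bigcup_{n\ge1}K_n$ with $K_n$ nonempty, compact and increasing, and let $f:X\times Y\to\mathbb R$ be continuous. Consider
\[
\Phi_n:Y\to C(K_n),\qquad \Phi_n(y)=f(\cdot,y)|_{K_n},
\]
where $C(K_n)$ has the sup norm. This map is continuous: given $y_0\in Y$ and $\delta>0$, each $x\in K_n$ has an open neighborhood $O_x$, and $y_0$ an open neighborhood $O'_x$, such that $|f-f(x,y_0)|<\delta/2$ on $O_x\times O'_x$; if $O_{x_1},\dots,O_{x_r}$ cover $K_n$, then $|f(x,y)-f(x,y_0)|<\delta$ for all $x\in K_n$ and $y\in O'_{x_1}\cap\dots\cap O'_{x_r}$. The image $\Phi_n(Y)$ is metrizable, so by (a) there are $y_{n,i}\in Y$ ($i\in\omega$) with $\{\Phi_n(y_{n,i}):i\in\omega\}$ dense in $\Phi_n(Y)$. The sets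
\[
V_{n,i}=\{y\in Y:\|\Phi_n(y)-\Phi_n(y_{n,i})\|<1/n\}
\]
belong to $\mathcal{Ba}(Y)$, since the norm here is a continuous function of $y$; for fixed $n$ they cover $Y$. Put
\[
f_n(x,y)=f(x,y_{n,i})\quad\text{for }x\in X,\ y\in V'_{n,i}=V_{n,i}\setminus\bigcup_{j<i}V_{n,j} .
\]
For each Borel $B\subset\mathbb R$ we have $f_n^{-1}(B)=\bigcup_i\{x\in X:f(x,y_{n,i})\in B\}\times V'_{n,i}$, and $f(\cdot,y_{n,i})$ is continuous on all of $X$. So $f_n$ is $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$-measurable. Moreover, $|f_n-f|\le1/n$ on $K_n\times Y$. Every $x\in X$ lies in $K_n$ for all large $n$, so $f_n\to f$ pointwise on $X\times Y$, and $f$ is $\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$-measurable. As $f$ was arbitrary, $\mathcal{Ba}(X\times Y)\subset\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$; the other inclusion always holds.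

\smallskip
\textbf{(b)$\Rightarrow$(c)} holds because $\{0,1\}^{\omega_1}$ is compact.

\smallskip
\textbf{(c)$\Rightarrow$(a).} Suppose that (a) fails, and let $\varphi:Y\to M$ be a continuous map onto a nonseparable metric space $(M,d)$. By Lemma~\ref{lem:sep} there are $\varepsilon>0$ and $p_\alpha\in M$ ($\alpha<\omega_1$) with $d(p_\alpha,p_\beta)\ge\varepsilon$ for $\alpha\ne\beta$. Put
\[
\psi_\alpha(y)=\max\Big(0,\,1-\frac{4\,d(\varphi(y),p_\alpha)}{\varepsilon}\Big).
\]
Let $B(q,r)$ denote the open ball in $M$ with center $q$ and radius $r$. The function $\psi_\alpha$ vanishes off $\varphi^{-1}(B(p_\alpha,\varepsilon/4))$. If a ball $B(q,\varepsilon/4)$ met both $B(p_\alpha,\varepsilon/4)$ and $B(p_\beta,\varepsilon/4)$ with $\alpha\ne\beta$, then $d(p_\alpha,p_\beta)<\varepsilon$ would follow. So on each open set $\varphi^{-1}(B(q,\varepsilon/4))$ at most one $\psi_\alpha$ is not identically $0$, and these open sets cover $Y$. Hence, with $X=\{0,1\}^{\omega_1}$, the function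
\[
F(x,y)=\sum_{\alpha<\omega_1}x(\alpha)\psi_\alpha(y)
\]
is continuous on $X\times Y$, and $W=\{F>1/2\}\in\mathcal{Ba}(X\times Y)$.

Suppose that $W\in\mathcal{Ba}(X)\otimes\mathcal{Ba}(Y)$, and let $T$ be as in Lemma~\ref{lem:coord}. Take $\alpha\in\omega_1\setminus T$ and $y\in Y$ with $\varphi(y)=p_\alpha$. Then $\psi_\alpha(y)=1$ and $\psi_\beta(y)=0$ for $\beta\ne\alpha$, so $F(x,y)=x(\alpha)$ for all $x$ and $W^y=\{x:x(\alpha)=1\}$. This set does not depend only on the coordinates in $T$, as $\alpha\notin T$, a contradiction. So (c) fails.

\smallskip
\textbf{Examples for (a).} Separability, the Lindel\"of property and ccc pass to continuous images, so it suffices that a metric space $M$ with one of these properties is separable. For separability there is nothing to prove. If $M$ is Lindel\"of, then for each $n\ge1$ countably many balls of radius $1/n$ cover $M$, and the centers, for all $n$ together, form a countable dense set. If $M$ is ccc, then it is separable, since otherwise the balls of radius $\varepsilon/2$ around the points of the uncountable set in Lemma~\ref{lem:sep} would be uncountably many pairwise disjoint nonempty open sets.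
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Measures On Topological Spaces}, https://springerlink.bibliotecabuap.elogim.com/\allowbreak content/pdf/10.1007/BF02432851.pdf, doi:10.1007/bf02432851.
\end{thebibliography}

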